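\title{Linear independence of Plackett--Luce distributions and identifiability of their mixtures}

\begin{abstract}
We prove that any $m$ distinct Plackett--Luce distributions on the rankings of $m$ alternatives are linearly independent. It follows that for $K\ge2$ the mixture of $K$ Plackett--Luce models over $m$ alternatives is identifiable if and only if $m\ge 2K$, which confirms a conjecture stated for $K\ge3$. For $m\ge4$ we classify all linear relations among $m+1$ Plackett--Luce distributions. The classification determines when two mixtures with $m+1$ components in total can induce the same distribution, and it describes the non-identifiable parameters in the borderline case $m=2K-1$, $K\ge3$. The method is an induction on $m$ in which deleting one alternative turns one linear relation into two.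
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The model and the question}

Let $m\ge2$, let $\mathcal X=\{x_1,\dots,x_m\}$ be a set of $m$ alternatives, and let $\mathcal L(\mathcal X)$ be the set of the $m!$ rankings (linear orders) of $\mathcal X$. A \emph{Plackett--Luce (PL) parameter} is a vector $\theta=(\theta_1,\dots,\theta_m)$ with $\theta_i>0$ and $\sum_i\theta_i=1$. The PL model with parameter $\theta$ gives the ranking $R=[x_{i_1}\succ x_{i_2}\succ\dots\succ x_{i_m}]$ the probability
\begin{equation}\label{eq:PL}
\mathbb P(R\mid\theta)=\prod_{p=1}^m\frac{\theta_{i_p}}{\theta_{i_p}+\theta_{i_{p+1}}+\dots+\theta_{i_m}}.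
\end{equation}
In words: draw the top alternative with probability proportional to its weight, remove it, and repeat with the alternatives that remain.

For $K\ge1$, a \emph{$K$-PL parameter} is a tuple $(\alpha,\theta^1,\dots,\theta^K)$, where the \emph{components} $\theta^k$ are PL parameters and the \emph{mixing weights} satisfy $\alpha_k>0$ and $\sum_k\alpha_k=1$. It induces the distribution $\sum_k\alpha_k\,\mathbb P(\cdot\mid\theta^k)$ on $\mathcal L(\mathcal X)$. Can the parameter be recovered from the distribution? Two ambiguities are unavoidable. The labels $1,\dots,K$ are invisible, so we call two parameters \emph{equivalent} if they have the same number of components and differ by a permutation of the labels. And if $\theta^1=\theta^2$, only the sum $\alpha_1+\alpha_2$ is visible, so we consider parameters with pairwise distinct components. The $K$-PL model over $m$ alternatives is \emph{identifiable} if any two $K$-PL parameters with distinct components that induce the same distribution are equivalent. It is \emph{generically identifiable} if the non-identifiable parameters, those that share their distribution with a non-equivalent parameter with distinct components, form a set of Lebesgue measure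 zero.

For $K=1$ the model is identifiable, because $\theta_i$ is the probability that $x_i$ is ranked first. For $m=2$ the distribution is the single number $\sum_k\alpha_k\theta^k_1$, which cannot determine a mixture of $K\ge2$ components. In general the parameter has $Km-1$ degrees of freedom and the distribution has $m!-1$, so a typical parameter has a great deal of room. Identifiability, however, is decided by the worst parameter. A candidate for the worst case arises when, in every component, all alternatives other than a fixed $x_q$ have the same weight. These alternatives are then exchangeable, and the distribution is determined by the law of the position of $x_q$, that is, by $m-1$ numbers. Such a mixture has $2K-1$ degrees of freedom: one free weight for each component and $K-1$ mixing weights. One therefore expects failure when $m-1<2K-1$, and if this is indeed the worst case, the threshold is $m\ge2K$.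

Zhao et al.~\cite{Zhao2016} proved that for $K\ge2$ the $K$-PL model is not identifiable when $2\le m\le 2K-1$, that this bound is tight for $K=2$, and that the model is generically identifiable when $K\le\lfloor\frac{m-2}{2}\rfloor!$. The conjecture in \cite{LMMNL} is that for every $K\ge3$ and $m\ge2$ the $K$-PL model over $m$ alternatives is identifiable if and only if $m\ge2K$. We prove this conjecture.

\subsection{Results}

\begin{theorem}\label{thm:ident}
For $K\ge2$ and $m\ge2$, the $K$-PL model over $m$ alternatives is identifiable if and only if $m\ge2K$.
\end{theorem}

The difference of two $K$-component mixtures with the same distribution is a linear relation among at most $2K$ PL distributions. The positive half of Theorem~\ref{thm:ident} therefore follows from a statement in which mixtures no longer appear.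

\begin{theorem}\label{thm:indep}
Let $m\ge2$. If $n\le m$ and $\theta^1,\dots,\theta^n$ are pairwise distinct PL parameters over $m$ alternatives, then the functions $\mathbb P(\cdot\mid\theta^1),\dots,\mathbb P(\cdot\mid\theta^n)$ on $\mathcal L(\mathcal X)$ are linearly independent.
\end{theorem}

The next theorem describes how independence first fails. Formula \eqref{eq:PL} makes sense for every weight vector $w\in\mathbb R^m_{>0}$ and is unchanged when $w$ is scaled, so $\mathbb P(\cdot\mid w)$ depends only on the ray $[w]$. Each ray contains exactly one PL parameter. We call a ray a \emph{point} (over $m$ alternatives) and reserve the letter $\theta$ for its normalized representative. A family of points is called dependent or independent according to whether their distributions are. The \emph{special line} $\ell_q$ is the set of points $[w]$ with $w_q=s>0$ and $w_i=1$ for $i\ne q$, and $s$ is the \emph{parameter} of the point on $\ell_q$; these are the components in the worst case described above. We write $e_1,\dots,e_m$ for the standard basis of $\mathbb R^m$.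

\begin{theorem}\label{thm:class}
Let $m\ge4$. A set of $m+1$ distinct points over $m$ alternatives is dependent if and only if it has one of the following forms.
\begin{itemize}
\item[(A)] All $m+1$ points lie on one special line $\ell_q$.
\item[(B)] The points are $[\lambda],[\lambda+\delta e_1],\dots,[\lambda+\delta e_m]$ for some $\lambda\in\mathbb R^m_{>0}$ and $\delta\neq0$ with $\lambda_i+\delta>0$ for all $i$.
\end{itemize}
The linear relation is unique up to scale and all its coefficients are nonzero. In (A) its signs alternate along the line. In (B) it is, with $\Lambda=\sum_j\lambda_j$,
\begin{equation}\label{eq:star}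
\mathbb P(R\mid\lambda)=\sum_{j=1}^m\frac{\lambda_j}{\Lambda}\,\mathbb P(R\mid\lambda+\delta e_j)\qquad\text{for all }R\in\mathcal L(\mathcal X).
\end{equation}
Identity \eqref{eq:star} holds for every $m\ge2$.
\end{theorem}

\begin{corollary}[Unknown number of components]\label{cor:unknown}
Let $m\ge2$. If a $K_1$-PL parameter and a $K_2$-PL parameter, each with distinct components, induce the same distribution and $K_1+K_2\le m$, then $K_1=K_2$ and the parameters are equivalent. The bound is sharp: for every $m\ge2$ the conclusion fails for some $K_1,K_2$ with $K_1+K_2=m+1$. For $m\ge4$ and $K_1+K_2=m+1$, two such parameters that are not equivalent can induce the same distribution exactly when $|K_1-K_2|\le1$ or $\{K_1,K_2\}=\{1,m\}$.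
\end{corollary}

\begin{corollary}[The borderline case]\label{cor:border}
Let $K\ge3$ and $m=2K-1$. A $K$-PL parameter with distinct components shares its distribution with a non-equivalent $K$-PL parameter with distinct components if and only if its $K$ components lie on a common special line. In particular, the $K$-PL model over $2K-1$ alternatives is generically identifiable.
\end{corollary}

Section~\ref{sec:three} proves Theorem~\ref{thm:indep} by hand for three points over three alternatives, where the mechanism is already visible. Sections~\ref{sec:delete} and~\ref{sec:indep} carry it out in general. Section~\ref{sec:lines} computes the relations on a special line and proves Theorem~\ref{thm:ident}; a reader interested only in the conjecture can stop there. Sections~\ref{sec:class} and~\ref{sec:cor} prove Theorem~\ref{thm:class} and the two corollaries.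

\section{The idea, on three alternatives}\label{sec:three}

Let $m=3$, and suppose that three distinct points satisfy $\sum_{k=1}^3c_k\,\mathbb P(\cdot\mid\theta^k)=0$ with all $c_k\ne0$. The PL parameters form the interior of the triangle with vertices $e_1,e_2,e_3$.

We disregard $x_1$ in two different ways. Put $\rho=\theta_2/(\theta_2+\theta_3)$. The event ``$x_1$ is first and $x_2$ is second'' has probability $\theta_1\rho$, and the event ``$x_2$ is above $x_3$'' has probability $\theta_2+\theta_1\rho=(\theta_2+\theta_3)\rho+\theta_1\rho=\rho$. The sure event and the event ``$x_1$ is first'' have probabilities $1$ and $\theta_1$. Summing the relation over these four events gives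
\[
\sum_kc_k=\sum_kc_k\rho_k=0,\qquad \sum_kc_k\theta^k_1=\sum_kc_k\theta^k_1\rho_k=0 .
\]
So \emph{both} vectors $(c_k)$ and $(c_k\theta_1^k)$ solve the system $\sum_kb_k=\sum_kb_k\rho_k=0$, which is the system for linear relations among the PL models on $\{x_2,x_3\}$ with parameters $(\rho_k,1-\rho_k)$.

If $\rho_1,\rho_2,\rho_3$ are distinct, the solution space is a line, so $(c_k\theta^k_1)$ is a multiple of $(c_k)$ and $\theta^k_1$ does not depend on $k$: the three points lie on a line parallel to the side opposite $e_1$. If exactly two of the $\rho_k$ agree, say $\rho_1=\rho_2\ne\rho_3$, then $\sum_kc_k(\rho_k-\rho_1)=0$ forces $c_3=0$, which is excluded. If all $\rho_k$ agree, the three points lie on a line through $e_1$.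

Thus the three points lie on a line, and the same argument for $x_2$ and $x_3$ shows that for each $i$ this line passes through $e_i$ or is parallel to the side opposite $e_i$. A line through an interior point of the triangle passes through at most one vertex and is parallel to at most one side. It cannot meet three such conditions, so no such relation exists.

The general proof has the same shape. Deleting $x_i$ yields two relations over $m-1$ alternatives. If the points stay distinct, there is room for only one relation, and $\theta_i$ is constant. If points merge, they must merge in groups. The first behavior propagates from one $i$ to all $i$ and collapses the points to one; the second, for all $i$ at once, requires exponentially many points.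

\section{Relations and the deletion of an alternative}\label{sec:delete}

\subsection{Relations and mixtures}

Let $\theta^1,\dots,\theta^n$ be distinct points. A \emph{relation} among them is a vector $c\in\mathbb R^n$ with $\sum_kc_k\,\mathbb P(R\mid\theta^k)=0$ for all $R$; it is \emph{full} if all $c_k\neq0$. The \emph{rank} of the family is the rank of the matrix $(\mathbb P(R\mid\theta^k))_{R,k}$, so the relations form a space of dimension $n$ minus the rank. The rank is also the dimension of the span of the rows, the functions $k\mapsto\mathbb P(R\mid\theta^k)$, and $c$ is a relation if and only if it is orthogonal to this span.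

\begin{lemma}\label{lem:dict}
\begin{itemize}
\item[(a)] Let a $K_1$-PL and a $K_2$-PL parameter with distinct components be non-equivalent and induce the same distribution. Then there is a full relation among $n$ of their components for some $1\le n\le K_1+K_2$. If $n=K_1+K_2$, this relation involves all components of both parameters and has $K_1$ positive and $K_2$ negative coefficients.
\item[(b)] A full relation with $K_1$ positive and $K_2$ negative coefficients gives a $K_1$-PL and a $K_2$-PL parameter with distinct components that are non-equivalent and induce the same distribution.
\end{itemize}
\end{lemma}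

\begin{proof}
(a) Attach to each point its mixing weight in the first parameter minus its mixing weight in the second, the weight being $0$ at a point that is not a component. This is a relation on the union of the two component sets. If it were zero, then, the mixing weights being positive, the two parameters would have the same components with the same weights and would be equivalent. Discard the zero coefficients. If $K_1+K_2$ points remain, the component sets are disjoint, and the coefficients are positive on the first and negative on the second.

(b) Summing the relation over all $R$ gives $\sum_kc_k=0$, so the positive coefficients and the absolute values of the negative ones have the same sum. Scale this sum to $1$. The two mixtures obtained have disjoint component sets.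
\end{proof}

\subsection{Inserting and deleting}

For a point $[w]$ over $\mathcal X$, let $\pi_iw$ be the point over $\mathcal X\setminus\{x_i\}$ obtained by deleting the coordinate $w_i$. Geometrically, $\pi_i$ projects the open simplex from the vertex $e_i$ onto the opposite face. (Over a single alternative there is one point and one ranking, of probability $1$.) Every ranking of $\mathcal X$ arises from a unique ranking $R'$ of $\mathcal X\setminus\{x_i\}$ by inserting $x_i$ at some position $j\in\{1,\dots,m\}$; we denote the result by $R'_j$.

\begin{lemma}[Insertion formula]\label{lem:insert}
Let $w\in\mathbb R^m_{>0}$ and let $R'=[y_1\succ\dots\succ y_{m-1}]$ be a ranking of $\mathcal X\setminus\{x_i\}$. Write $w(y)$ for the weight of $y$, and put $t=w_i$ and $T_p=w(y_p)+\dots+w(y_{m-1})$. Then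
\begin{equation}\label{eq:tail}
\sum_{j'=j+1}^{m}\mathbb P(R'_{j'}\mid w)=\mathbb P(R'\mid\pi_iw)\prod_{p=1}^{j}\frac{T_p}{t+T_p},\qquad 0\le j\le m-1 .
\end{equation}
In particular, for the normalized representative $\theta$,
\begin{equation}\label{eq:two}
\sum_{j=1}^m\mathbb P(R'_j\mid\theta)=\mathbb P(R'\mid\pi_i\theta),\qquad \mathbb P(R'_1\mid\theta)=\theta_i\,\mathbb P(R'\mid\pi_i\theta).
\end{equation}
\end{lemma}

\begin{proof}
Put $a_p=T_p/(t+T_p)$. In the product \eqref{eq:PL} for $R'_j$, an alternative $y_p$ with $p<j$ is drawn while $x_i$ is still present and contributes $w(y_p)/(t+T_p)=a_p\,w(y_p)/T_p$. The alternative $x_i$ contributes $t/(t+T_j)=1-a_j$ if $j\le m-1$, and $1$ if $j=m$. An alternative $y_p$ with $p\ge j$ contributes $w(y_p)/T_p$. Since $\prod_pw(y_p)/T_p=\mathbb P(R'\mid\pi_iw)$, the ratio $\mathbb P(R'_j\mid w)/\mathbb P(R'\mid\pi_iw)$ equals $\prod_{p\le j-1}a_p-\prod_{p\le j}a_p$ for $j\le m-1$ and $\prod_{p\le m-1}a_p$ for $j=m$. The sum in \eqref{eq:tail} telescopes. The case $j=0$ is the first identity in \eqref{eq:two}, and the second holds because $1-a_1=t/(t+T_1)=\theta_i$.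
\end{proof}

The identities \eqref{eq:two} say that the ranking of the other alternatives follows the PL model $\pi_i\theta$ both unconditionally and conditionally on $x_i$ being first. This is the source of the two relations. Given a family $\theta^1,\dots,\theta^n$, the \emph{fibers of $\pi_i$} are the classes of indices $k$ on which $\pi_i\theta^k$ is constant; we write $\eta_F$ for the value on the fiber $F$.

\begin{lemma}[Two relations from one]\label{lem:push}
Let $c$ be a relation among $\theta^1,\dots,\theta^n$. For the fibers $F$ of $\pi_i$ put $C_F=\sum_{k\in F}c_k$ and $C'_F=\sum_{k\in F}c_k\theta^k_i$. Then $(C_F)_F$ and $(C'_F)_F$ are relations among the distinct points $\eta_F$ over $\mathcal X\setminus\{x_i\}$.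
\end{lemma}

\begin{proof}
Fix $R'$. Sum the relation over $R'_1,\dots,R'_m$, or evaluate it at $R'_1$, apply \eqref{eq:two}, and group the indices by fibers.
\end{proof}

\subsection{The geometry of fibers}

The following facts do not involve probabilities. Part (b) expresses the collapse, and part (c) the exponential growth, announced at the end of Section~\ref{sec:three}.

\begin{lemma}\label{lem:fibers}
Let $\theta^1,\dots,\theta^n$ be distinct points over $m$ alternatives.
\begin{itemize}
\item[(a)] If $k\ne h$ lie in the same fiber of $\pi_i$, then $\theta^k_j\neq\theta^h_j$ for every $j\in\{1,\dots,m\}$.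
\item[(b)] Let $n\ge2$. Suppose that for every $i$ such that $\pi_i$ is injective on the family, $\theta^k_i$ does not depend on $k$. Then no $\pi_i$ is injective on the family.
\item[(c)] If every fiber of every $\pi_i$ has at least two elements, then $n\ge2^{m-1}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $\eta$ be the common image, normalized. Then $\theta^k_j=(1-\theta^k_i)\eta_j$ and $\theta^h_j=(1-\theta^h_i)\eta_j$ for $j\ne i$. If one coordinate of $\theta^k$ and $\theta^h$ agrees, then $\theta^k_i=\theta^h_i$, and then all coordinates agree.

(b) Suppose $\pi_i$ is injective. Then $\theta^k_i$ is constant in $k$, so by (a) no two indices lie in a common fiber of any $\pi_j$. Thus every $\pi_j$ is injective, every coordinate $\theta^k_j$ is constant in $k$, and all points coincide, contrary to $n\ge2$.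

(c) Put $d=m-1$ and use the coordinates $\log(\theta_j/\theta_m)$, $1\le j\le d$. For $j\le d$, two distinct points have the same image under $\pi_j$ exactly when they differ in the $j$-th of these coordinates only. So the family is a finite nonempty set $Y\subset\mathbb R^d$ such that for each $y\in Y$ and each $j\le d$ some $y'\in Y$ differs from $y$ in coordinate $j$ only. We show $|Y|\ge2^d$ by induction on $d\ge0$, the case $d=0$ being $|Y|\ge1$. For $d\ge1$, the last coordinate takes at least two values on $Y$, and each nonempty slice on which it is constant has the same property in dimension $d-1$.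
\end{proof}

\section{Linear independence of $m$ distributions}\label{sec:indep}

The next lemma is the inductive step in a form that will be used again in Section~\ref{sec:class}. It extracts what the two relations of Lemma~\ref{lem:push} say when $\pi_i$ has few fibers.

\begin{lemma}\label{lem:alt}
Let $m\ge3$ and assume that Theorem~\ref{thm:indep} holds for $m-1$ alternatives. Let $c$ be a full relation among distinct points $\theta^1,\dots,\theta^n$ over $m$ alternatives.
\begin{itemize}
\item[(a)] If $\pi_i$ has at most $m-1$ fibers, every fiber has at least three elements.
\item[(b)] If $\pi_i$ has exactly $m$ fibers, then $\theta^k_i$ takes the same value at all $k$ that are alone in their fiber.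
\end{itemize}
\end{lemma}

\begin{proof}
(a) The points $\eta_F$ are independent, so $C_F=C'_F=0$ for every fiber $F$. If $F=\{k\}$, then $c_k=0$. If $F=\{k,h\}$, then $c_h=-c_k$ and $c_k(\theta^k_i-\theta^h_i)=0$, so $\theta^k_i=\theta^h_i$, contrary to Lemma~\ref{lem:fibers}(a).

(b) Any $m-1$ of the $m$ points $\eta_F$ are independent, so their relations form a space of dimension at most $1$. If some fiber is a singleton, then $(C_F)\neq0$, hence $(C'_F)=\lambda\,(C_F)$ for some $\lambda\in\mathbb R$. For a singleton $F=\{k\}$ this reads $c_k\theta^k_i=\lambda c_k$, so $\theta^k_i=\lambda$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:indep}]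
We use induction on $m$. For $m=2$, one distribution is a nonzero vector, and two distinct ones $(\theta_1,1-\theta_1)$, $(\theta'_1,1-\theta'_1)$ have determinant $\theta_1-\theta'_1\ne0$.

Let $m\ge3$ and assume the theorem for $m-1$. If it fails for $m$, then after discarding zero coefficients there is a full relation among $n\le m$ distinct points, and $n\ge2$ because a single distribution is nonzero. Suppose $\pi_i$ is injective on the family. All $n$ fibers are singletons, so Lemma~\ref{lem:alt}(a) excludes $n\le m-1$; thus $n=m$, and Lemma~\ref{lem:alt}(b) shows that $\theta^k_i$ does not depend on $k$. The hypothesis of Lemma~\ref{lem:fibers}(b) therefore holds, and no $\pi_i$ is injective. Then each $\pi_i$ has at most $n-1\le m-1$ fibers, none of them a singleton by Lemma~\ref{lem:alt}(a). Lemma~\ref{lem:fibers}(c) gives $n\ge2^{m-1}>m$ for $m\ge3$, a contradiction.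
\end{proof}

From now on Lemma~\ref{lem:alt} holds unconditionally. We also record a consequence: if $m+1$ distinct points over $m$ alternatives are dependent, then any $m$ of them are independent, so the rank is $m$, the relation is unique up to scale, and it is full.

\section{Special lines and identifiability}\label{sec:lines}

To show that Theorem~\ref{thm:indep} is sharp we compute relations among points in which only one weight varies. The insertion formula shows that the probabilities are then rational functions of that weight with a common denominator.

\begin{lemma}[One free weight]\label{lem:free}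
Fix $i$, positive weights for the alternatives other than $x_i$, and a ranking $R'$ of these, with tail sums $T_1,\dots,T_{m-1}$ as in Lemma~\ref{lem:insert}. Let $w(t)$ be the weight vector with these weights and with weight $t$ at $x_i$, and put $D_{R'}(t)=\prod_{p=1}^{m-1}(t+T_p)$. Then the $m$ functions $t\mapsto\mathbb P(R'_j\mid w(t))$ on $(0,\infty)$ span the space $\{f/D_{R'}:\ f\text{ a polynomial},\ \deg f\le m-1\}$.
\end{lemma}

\begin{proof}
The $m$ functions have the same span as their $m$ tail sums \eqref{eq:tail}. Since $\pi_iw(t)$ and the $T_p$ do not depend on $t$, the $j$-th tail sum is a positive constant times $\prod_{p>j}(t+T_p)/D_{R'}(t)$. The numerators have degrees $m-1,m-2,\dots,0$, so they form a basis of the polynomials of degree at most $m-1$.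
\end{proof}

Relations are orthogonal to these functions, so we need the vectors that annihilate all polynomials of low degree at given nodes. For distinct real numbers $s=(s_1,\dots,s_N)$ put
\[
v_k(s)=\prod_{h\neq k}\frac1{s_k-s_h}.
\]
If $s_1<\dots<s_N$, the sign of $v_k(s)$ is $(-1)^{N-k}$.

\begin{lemma}\label{lem:vander}
Let $0\le d\le N-2$. A vector $b\in\mathbb R^N$ satisfies $\sum_kb_kf(s_k)=0$ for all polynomials $f$ of degree at most $d$ if and only if $b_k=v_k(s)\,g(s_k)$ for a polynomial $g$ of degree at most $N-2-d$.
\end{lemma}

\begin{proof}
By the Lagrange interpolation formula, for $\deg F\le N-1$ the sum $\sum_kv_k(s)F(s_k)$ is the coefficient of degree $N-1$ of $F$. It vanishes for $F=gf$, which has degree at most $N-2$, so the vectors $(v_k(s)g(s_k))$ are solutions. A polynomial of degree less than $N$ is determined by its values at the nodes, so these vectors form a space of dimension $N-1-d$, and the $d+1$ conditions are independent. The dimensions agree.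
\end{proof}

On a special line all other weights equal $1$, so for every $R'$ we have $T_p=m-p$, and $D_{R'}$ is the polynomial
\[
D_m(s)=\prod_{p=1}^{m-1}(s+p),
\]
of degree $m-1$ and positive for $s>0$. All rankings $R'$ thus impose the same conditions.

\begin{proposition}\label{prop:line}
Let $s_1,\dots,s_N>0$ be the parameters of $N$ points of a special line over $m\ge2$ alternatives.
\begin{itemize}
\item[(a)] $\sum_kc_k\,\mathbb P(\cdot\mid\theta^k)=0$ if and only if $\sum_kc_k\,s_k^{\,r}/D_m(s_k)=0$ for $0\le r\le m-1$.
\item[(b)] If the $s_k$ are distinct and $N\ge m+1$, the relations are exactly the vectors $c_k=v_k(s)D_m(s_k)g(s_k)$ with $g$ a polynomial of degree at most $N-m-1$. The choice $g=1$ gives a full relation whose signs alternate along the line.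
\end{itemize}
\end{proposition}

\begin{proof}
Part (a) is Lemma~\ref{lem:free} applied to every $R'$. Part (b) follows from (a) and Lemma~\ref{lem:vander} with $d=m-1$ and $b_k=c_k/D_m(s_k)$.
\end{proof}

\begin{example}\label{ex:line}
Let $m=3$ and $s=(1,2,3,4)$ on $\ell_1$. Then $v(s)=(-\frac16,\frac12,-\frac12,\frac16)$ and $D_3(s)=(s+1)(s+2)$ takes the values $6,12,20,30$, so $c=(-1,6,-10,5)$. Hence
\[
\tfrac1{11}\,\mathbb P(\cdot\mid 1,1,1)+\tfrac{10}{11}\,\mathbb P(\cdot\mid 3,1,1)=\tfrac6{11}\,\mathbb P(\cdot\mid 2,1,1)+\tfrac5{11}\,\mathbb P(\cdot\mid 4,1,1),
\]
two different $2$-PL parameters with one distribution. For instance, $x_1$ is first with probability $\frac1{11}(\frac13+10\cdot\frac35)=\frac1{11}(6\cdot\frac12+5\cdot\frac23)=\frac{19}{33}$ on both sides.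
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:ident}]
Let $m\ge2K$. Two non-equivalent $K$-PL parameters with distinct components and the same distribution would give, by Lemma~\ref{lem:dict}(a), a full relation among at most $2K\le m$ distinct points, contrary to Theorem~\ref{thm:indep}.

Let $2\le m\le2K-1$; this direction is the theorem of Zhao et al.~\cite{Zhao2016}, and we include a proof. Take $N=2K\ge m+1$ distinct points on a special line. The relation with $g=1$ in Proposition~\ref{prop:line}(b) is full with alternating signs, so it has $K$ positive and $K$ negative coefficients. By Lemma~\ref{lem:dict}(b) the model is not identifiable.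
\end{proof}

\section{Relations among $m+1$ distributions}\label{sec:class}

\subsection{The two configurations}

Configuration (A) is dependent, with alternating signs, by Proposition~\ref{prop:line}(b) with $N=m+1$. In configuration (B) we call $[\lambda]$ the \emph{center} and $[\lambda+\delta e_j]$ the \emph{leaf in direction $j$}. In the simplex, the leaves are the images of the vertices $e_j$ under the homothety of ratio $\delta/(\Lambda+\delta)$ centered at $o=\lambda/\Lambda$, because $(\lambda+\delta e_j)/(\Lambda+\delta)=o+\frac{\delta}{\Lambda+\delta}(e_j-o)$. Identity \eqref{eq:star} has a simple meaning: if one picks an alternative with probability proportional to its weight, changes that weight by $\delta$, and then draws a PL ranking, the result is distributed as if nothing had been changed.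

\begin{proof}[Proof of identity \eqref{eq:star}]
We use induction on $m$, starting from $m=1$, where both sides equal $1$. Let $m\ge2$, let $x_i$ be the top alternative of $R$, so that $R=R'_1$, and let $\lambda'$ be $\lambda$ with the coordinate $i$ deleted. All vectors $\lambda+\delta e_j$ have total weight $\Lambda+\delta$. By the second identity in \eqref{eq:two},
\[
\sum_{j}\lambda_j\,\mathbb P(R\mid\lambda+\delta e_j)=\lambda_i\,\frac{\lambda_i+\delta}{\Lambda+\delta}\,\mathbb P(R'\mid\lambda')+\frac{\lambda_i}{\Lambda+\delta}\sum_{j\ne i}\lambda_j\,\mathbb P(R'\mid\lambda'+\delta e_j).
\]
By the induction hypothesis the last sum is $(\Lambda-\lambda_i)\,\mathbb P(R'\mid\lambda')$. The right-hand side is therefore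
\[
\frac{\lambda_i}{\Lambda+\delta}\,\bigl(\lambda_i+\delta+\Lambda-\lambda_i\bigr)\,\mathbb P(R'\mid\lambda')=\lambda_i\,\mathbb P(R'\mid\lambda')=\Lambda\,\mathbb P(R\mid\lambda).\qedhere
\]
\end{proof}

Together with the remark at the end of Section~\ref{sec:indep}, this proves all of Theorem~\ref{thm:class} except the necessity of (A) or (B). Configuration (B) will be recognized by the pattern of its fibers.

\begin{lemma}\label{lem:starfib}
In configuration (B) over $M\ge4$ alternatives, two different members of the list $[\lambda],[\lambda+\delta e_1],\dots,[\lambda+\delta e_M]$ have the same image under $\pi_q$ if and only if they are the center and the leaf in direction $q$. In particular the $M+1$ points are distinct, two leaves never lie in a common fiber, and all fibers have at most two elements.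
\end{lemma}

\begin{proof}
Let $\lambda+\delta a$ and $\lambda+\delta b$, with $a\neq b$ in $\{0,e_1,\dots,e_M\}$, be proportional off the coordinate $q$. Together $a$ and $b$ have at most two nonzero coordinates, so among the $M-1\ge3$ coordinates other than $q$ some $h$ has $a_h=b_h=0$. The constant of proportionality is then $\lambda_h/\lambda_h=1$, so $a=b$ off $q$, which forces $\{a,b\}=\{0,e_q\}$. The converse holds because $\lambda$ and $\lambda+\delta e_q$ agree off $q$. Two equal members would have the same image under every $\pi_q$, which the equivalence excludes.
\end{proof}

\begin{remark}\label{rem:m3}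
The hypothesis $m\ge4$ in Theorem~\ref{thm:class} cannot be dropped. For $m=3$,
\[
26\,\mathbb P(\cdot\mid7,3,3)=20\,\mathbb P(\cdot\mid3,1,1)+3\,\mathbb P(\cdot\mid2,1,3)+3\,\mathbb P(\cdot\mid2,3,1).
\]
Both sides are invariant under exchanging $x_2$ and $x_3$, so three rankings suffice: $x_1\succ x_2\succ x_3$ gives $7=6+\frac14+\frac34$, $x_2\succ x_1\succ x_3$ gives $\frac{21}5=3+\frac15+1$, and $x_2\succ x_3\succ x_1$ gives $\frac95=1+\frac3{10}+\frac12$. The point $[2,1,3]$ has three different weights, so it lies on no special line. Its ratios $w_1/w_2=2$, $w_1/w_3=\frac23$, $w_2/w_3=\frac13$ differ from the corresponding ratios of the other three points, so it shares a fiber with none of them, whereas in (B) each leaf shares a fiber with the center.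
\end{remark}

\subsection{The scheme of the induction}

Take a relation $c$ among $m+1$ points and delete $x_i$. If $\pi_i$ has at most $m$ fibers, Lemma~\ref{lem:alt} applies. The new difficulty is that $\pi_i$ may be injective with $\theta_i$ nonconstant. Then $(c_k)$ and $(c_k\theta^k_i)$ are two independent relations among $m+1=(m-1)+2$ points over $m-1$ alternatives, which is no longer a contradiction: by Proposition~\ref{prop:line}(b) it happens on special lines. The induction must therefore carry a second statement, saying that it happens nowhere else.
\begin{itemize}
\item[$\mathrm C(m)$:] $m+1$ distinct dependent points over $m$ alternatives have the form (A) or (B).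
\item[$\mathrm D(M)$:] $M+2$ distinct points over $M$ alternatives of rank at most $M$ lie on one special line.
\end{itemize}
We prove $\mathrm D(3)$, then $\mathrm C(M)\Rightarrow\mathrm D(M)$ for $M\ge4$, and $\mathrm D(m-1)\Rightarrow\mathrm C(m)$ for $m\ge4$. The chain $\mathrm D(3)\Rightarrow\mathrm C(4)\Rightarrow\mathrm D(4)\Rightarrow\mathrm C(5)\Rightarrow\cdots$ gives $\mathrm C(m)$ for all $m\ge4$ and completes the proof of Theorem~\ref{thm:class}. Since $\mathrm C(3)$ is false by Remark~\ref{rem:m3}, the base case $\mathrm D(3)$ needs a direct proof.

\subsection{Five points over three alternatives}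

\begin{lemma}\label{lem:D3}
$\mathrm D(3)$ holds: five distinct points over three alternatives of rank at most $3$ lie on one special line.
\end{lemma}

\begin{proof}
Write $\theta=(x,y,z)$, so the points lie in the plane $x+y+z=1$. Let $V$ be the span of the probabilities of the six rankings, viewed as functions on the five points; $\dim V\le3$. The space $V$ contains the probabilities $x,y,z$ of being ranked first, and the functions
\[
F_1=\frac{xy}{y+z},\qquad F_2=\frac{yz}{z+x},\qquad F_3=\frac{zx}{x+y},
\]
which are the probabilities of $x_1\succ x_2\succ x_3$, $x_2\succ x_3\succ x_1$ and $x_3\succ x_1\succ x_2$. The setting is invariant under the cyclic permutation of $x,y,z$.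

Any four of the points are dependent, so they satisfy a full relation $c$, and $\sum c_k=0$, $\sum c_k\theta^k=0$ because $x,y,z\in V$. Thus each of the four points is an affine combination of the other three. If three of the five points are collinear, all five are. Two cases remain.

\emph{No three points are collinear.} Three non-collinear points of the plane $x+y+z=1$ are linearly independent vectors, so $x,y,z$ are independent on the five points and span $V$. Hence each $F_a$ agrees on the five points with a linear form $L_a$, and the quadratic forms
\[
Q_1=xy-(y+z)L_1,\qquad Q_2=yz-(z+x)L_2,\qquad Q_3=zx-(x+y)L_3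
\]
vanish at the five points. They are nonzero: $Q_1(1,1,-1)=Q_2(-1,1,1)=Q_3(1,-1,1)=1$. Recall that five points of the projective plane, no three collinear, lie on only one conic. (If two independent quadratic forms vanished at them, some nonzero combination would also vanish at a third point of the line through the first two. It would then vanish on that line and factor into two linear forms, and the other three points would lie on the second line.) So $Q_1,Q_2,Q_3$ are nonzero multiples of one form $Q\neq0$, which vanishes wherever one of them does. Now $Q_1$ vanishes at $(1,0,0)$ and $(0,1,-1)$, $Q_2$ at $(0,1,0)$ and $(1,0,-1)$, and $Q_3$ at $(0,0,1)$ and $(1,-1,0)$. Vanishing at the three vertices gives $Q=\kappa_1xy+\kappa_2yz+\kappa_3zx$, and the values at $(0,1,-1)$, $(1,0,-1)$, $(1,-1,0)$ are $-\kappa_2,-\kappa_3,-\kappa_1$. So $Q=0$, a contradiction.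

\emph{All five points lie on a line $\ell$.} Let $t$ be an affine parameter on $\ell$. The functions $x,y,z$ are affine in $t$, not all constant, with sum $1$, so $1,t\in V$, and $V$ has room for only one more dimension. If $x$ is not constant on $\ell$, put $u=1-x$ and write $y=r_1+\beta u$, where $r_1$ is the value of $y$ at the point $P_1\in\ell$ with $x=1$. Then
\[
F_1=\frac{(1-u)(r_1+\beta u)}{u}=\frac{r_1}{u}+(\beta-r_1)-\beta u .
\]
So if $r_1\ne0$, then $V$ contains $1/(t-t_1)$, where $t_1$ is the parameter of $P_1$; this is not one of the five points, at which $x<1$. Cyclically, if $y$ is not constant let $P_2\in\ell$ be the point with $y=1$ and $r_2$ the value of $z$ there, and if $z$ is not constant let $P_3\in\ell$ be the point with $z=1$ and $r_3$ the value of $x$ there. For $t_1\neq t_2$ the functions $1$, $t$, $1/(t-t_1)$, $1/(t-t_2)$ are independent on five points: a combination vanishing there has a numerator of degree at most $3$ with five zeros, so it vanishes identically, and then its four coefficients vanish. Since $\dim V\le3$, \emph{all points $P_a$ that are defined and have $r_a\ne0$ coincide}. Up to cyclic symmetry there are three possibilities.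
\begin{itemize}
\item $x=\gamma\in(0,1)$ is constant on $\ell$. Then $y$ and $z$ are not constant, $r_2=-\gamma\ne0$ and $r_3=\gamma\ne0$. At $P_2=P_3$ we would have $y+z=2\ne1-\gamma$, which is impossible.
\item No coordinate is constant and $\ell$ contains no vertex. If $r_1=0$ then $P_1=(1,0,0)$ is a vertex, and cyclically; so all $r_a\neq0$. At $P_1=P_2=P_3$ we would have $x+y+z=3$, which is impossible.
\item $\ell$ contains the vertex $(1,0,0)$. As $\ell$ meets the open triangle, $y=\kappa(1-x)$ and $z=(1-\kappa)(1-x)$ on $\ell$ with $0<\kappa<1$. The point $P_2$ has $1-x=1/\kappa$ and $r_2=(1-\kappa)/\kappa\ne0$; the point $P_3$ has $1-x=1/(1-\kappa)$ and $r_3=-\kappa/(1-\kappa)\neq0$. So $P_2=P_3$ gives $\kappa=\frac12$, that is, $y=z$ on $\ell$, and the five points lie on $\ell_1$.\qedhere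
\end{itemize}
\end{proof}

\subsection{From $M+1$ points to $M+2$ points}

\begin{lemma}\label{lem:CD}
For $M\ge4$, $\mathrm C(M)$ implies $\mathrm D(M)$.
\end{lemma}

\begin{proof}
Let $M+2$ distinct points have rank at most $M$. Every subset of $M+1$ points is dependent, hence of the form (A) or (B), and two such subsets share $M$ points.

Suppose that one subset lies on $\ell_q$. Any other subset contains $M\ge4$ points of $\ell_q$, which lie in one fiber of $\pi_q$, so by Lemma~\ref{lem:starfib} it is not of the form (B), and it lies on some $\ell_{q'}$. For $q\neq q'$ the lines $\ell_q$ and $\ell_{q'}$ meet only in $[1,\dots,1]$: at a common point every weight equals the weight at an index outside $\{q,q'\}$. Since they share $M\ge2$ points, $q'=q$, and all $M+2$ points lie on $\ell_q$.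

Suppose now that all subsets have the form (B). Take one, with center $o=[\lambda]$ and leaves $b_j=[\lambda+\delta e_j]$, and let $p$ be the remaining point. The set $S=\{o,b_2,\dots,b_M,p\}$ also has the form (B), and its center shares a fiber of some projection with each other member. No two of $b_2,\dots,b_M$ share a fiber, so the center of $S$ is $o$ or $p$. If it were $p$, then $o$ and $b_2$ would be leaves of $S$ in a common fiber of $\pi_2$, contrary to Lemma~\ref{lem:starfib}. So the center is $o$, and after scaling, the leaves of $S$ are $[\lambda+\delta'e_j]$ for some $\delta'$. For $j\ge2$ the point $b_j$ shares a fiber of $\pi_j$ with $o$, so by Lemma~\ref{lem:starfib} it is the leaf of $S$ in direction $j$; hence $p$ is the leaf in direction $1$. The vectors $\lambda+\delta e_2$ and $\lambda+\delta'e_2$ are proportional and have the same first coordinate, so $\delta'=\delta$. Then $p=b_1$, contrary to distinctness.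
\end{proof}

\subsection{From $m-1$ alternatives to $m$ alternatives}

One degenerate situation is invisible to Lemma~\ref{lem:push}: if all points lie in a single fiber of $\pi_i$, the lemma yields only $\sum_kc_k=\sum_kc_k\theta^k_i=0$. In this case, which contains configuration (A), we use all positions of $x_i$ rather than the first only.

\begin{lemma}\label{lem:onefiber}
Let $m\ge3$. If $m+1$ distinct dependent points lie in one fiber of $\pi_i$, they lie on $\ell_i$.
\end{lemma}

\begin{proof}
The points are $[w(t_k)]$ in the notation of Lemma~\ref{lem:free}, with distinct $t_k$ and fixed weights off $x_i$. Let $c$ be their full relation. For each ranking $R'$, Lemma~\ref{lem:free} shows that $(c_k/D_{R'}(t_k))_k$ annihilates the polynomials of degree at most $m-1$, so Lemma~\ref{lem:vander} with $N=m+1$ gives $c_k=\mu_{R'}v_k(t)D_{R'}(t_k)$ with a constant $\mu_{R'}\ne0$. For two rankings $R',R''$, the polynomials $\mu_{R'}D_{R'}$ and $\mu_{R''}D_{R''}$ of degree $m-1$ agree at $m+1$ points, so they are equal and have the same roots. The largest root of $D_{R'}$ is $-T_{m-1}$, minus the weight of the last alternative of $R'$. Any alternative other than $x_i$ can be last, so all these weights are equal.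
\end{proof}

\begin{lemma}\label{lem:DC}
For $m\ge4$, $\mathrm D(m-1)$ implies $\mathrm C(m)$.
\end{lemma}

\begin{proof}
Let $c$ be the full relation among distinct dependent points $\theta^0,\dots,\theta^m$. We shall use two observations about an index $a$ for which $\pi_a$ is injective on the family; for such $a$, both $(c_k)$ and $(c_k\theta^k_a)$ are relations among the $m+1$ points $\pi_a\theta^k$ by Lemma~\ref{lem:push}.
\begin{itemize}
\item[(I)] \emph{If $\theta^k_a$ is not constant in $k$, the points $\pi_a\theta^k$ lie on a special line.} The two relations are independent, so the rank is at most $m-1$ and $\mathrm D(m-1)$ applies.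
\item[(II)] \emph{If the points $\pi_a\theta^k$ lie on a special line with parameters $\sigma_k$, there are polynomials $A,B$ of degree at most $1$, $B\ne0$, with}
\[
c_k=v_k(\sigma)D_{m-1}(\sigma_k)B(\sigma_k),\qquad \theta^k_a\,B(\sigma_k)=A(\sigma_k).
\]
Apply Proposition~\ref{prop:line}(b), with $m-1$ alternatives and $N=m+1$, to both relations, and cancel the nonzero factor $v_k(\sigma)D_{m-1}(\sigma_k)$.
\end{itemize}
Observation (II) determines $c$ once $\theta_a$ is known as a function of $\sigma$. The configurations that survive (I) without being of the form (A) will be excluded by computing $c$ in two ways.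

\medskip
\noindent\textbf{Case 1: for some $i$, $\pi_i$ is injective and $\theta^k_i$ is not constant.} By (I) there is $j\neq i$ such that $\theta^k$ has a representative with weight $\tau_k$ at $x_i$, weight $s_k$ at $x_j$, and weight $1$ at the $m-2\ge2$ other alternatives; the $s_k$ are distinct because $\pi_i$ is injective. It remains to control $\tau_k$, and for this we delete a different alternative. Let $l\notin\{i,j\}$. After deleting $x_l$ at least one weight $1$ remains, and $s_k$ is the ratio of the weight at $x_j$ to it, so $\pi_l$ is injective. Note that $\theta^k_l=1/(\tau_k+s_k+m-2)$.

\emph{Case 1a: $\theta^k_l$ is not constant.} By (I), the points $\pi_l\theta^k$ lie on a special line $\ell_r$ over $\mathcal X\setminus\{x_l\}$: the weights at the indices other than $l$ and $r$ are equal. If $r=j$, then $\tau_k=1$ for all $k$, and the points $\theta^k$ lie on $\ell_j$, which is (A). If $r=i$, then $s_k=1$ for all $k$, contrary to distinctness. If $r\notin\{i,j\}$ and $m\ge5$, a weight $1$ remains at an index outside $\{i,j,l,r\}$, and again $s_k=1$ for all $k$.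

There remains $m=4$, $r\notin\{i,j\}$. Then $\tau_k=s_k$, and the five points are $[s_k,s_k,1,1]$ in the order $(i,j,l,r)$. Deleting $x_i$ gives points of $\ell_j$ with parameters $\sigma_k=s_k$, and $\theta_i=s/(2s+2)$. Deleting $x_l$ gives the points $[s_k,s_k,1]=[1,1,u_k]$ of $\ell_r$ with parameters $\sigma_k=u_k=1/s_k$, and $\theta_l=1/(2s+2)=u/(2u+2)$. In both cases $\theta^k_a=\sigma_k/(2\sigma_k+2)$, so (II) gives $\sigma B(\sigma)=2(\sigma+1)A(\sigma)$ at five points, hence identically, as both sides have degree at most $2$. Setting $\sigma=-1$ shows that $B$ is a nonzero multiple of $\sigma+1$. With $D_3(\sigma)=(\sigma+1)(\sigma+2)$ we obtain, for some $\beta,\beta'\neq0$,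
\[
c_k=\beta\,v_k(s)(s_k+1)^2(s_k+2)=\beta'v_k(u)(u_k+1)^2(u_k+2).
\]
Since $1/(u_k-u_h)=-s_ks_h/(s_k-s_h)$ and there are four factors, $v_k(u)=S\,s_k^3\,v_k(s)$ with $S=\prod_hs_h>0$. Also $s^3(u+1)^2(u+2)=(1+s)^2(1+2s)$ for $u=1/s$. Hence $\beta(s_k+2)=\beta'S(1+2s_k)$ at five points, so $\beta=2\beta'S$ and $2\beta=\beta'S$. This gives $\beta=4\beta$, a contradiction.

\emph{Case 1b: $\theta^k_l$ is constant.} Then $\tau_k+s_k=C$ for a constant $C>0$, and the $\tau_k$ are distinct as well. Deleting $x_i$ gives points of $\ell_j$ with parameters $\sigma_k=s_k$, and deleting $x_j$ gives distinct points of $\ell_i$ with parameters $\sigma_k=\tau_k$. In both cases the deleted coordinate is $\theta^k_a=(C-\sigma_k)/(C+m-2)$. So (II) gives $(C-\sigma)B(\sigma)=(C+m-2)A(\sigma)$ at $m+1\ge5$ points, hence identically, and comparing degrees shows that $B$ is a nonzero constant. Therefore, for some $\beta,\beta'\ne0$,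
\[
c_k=\beta\,v_k(s)D_{m-1}(s_k)=\beta'v_k(\tau)D_{m-1}(C-s_k),
\]
and $v_k(\tau)=(-1)^mv_k(s)$ because $\tau_k-\tau_h=-(s_k-s_h)$. The polynomials $\beta D_{m-1}(s)$ and $(-1)^m\beta'D_{m-1}(C-s)$ of degree $m-2$ agree at $m+1$ points, so they are equal. At $s=-1$ the first vanishes, while $D_{m-1}(C+1)>0$. This is a contradiction, so Case~1 leads to (A).

\medskip
\noindent\textbf{Case 2: there is no such $i$.} By Lemma~\ref{lem:fibers}(b), no $\pi_i$ is injective, so the number $f_i$ of fibers of $\pi_i$ is at most $m$. If some $f_i=1$, Lemma~\ref{lem:onefiber} gives (A). Assume that all $f_i\ge2$. By Lemma~\ref{lem:alt}, each index $i$ is of one of two kinds.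
\begin{itemize}
\item \emph{Pair index:} $f_i=m$. One fiber $E_i$ has two elements, the others are singletons, and there is $\lambda_i$ with $\theta^k_i=\lambda_i$ for all $k\notin E_i$.
\item \emph{Cluster index:} $2\le f_i\le m-1$. Every fiber has at least three elements.
\end{itemize}
If all indices were cluster indices, Lemma~\ref{lem:fibers}(c) would give $m+1\ge2^{m-1}$, which is false for $m\ge4$. So there is a pair index $j$. Suppose there is also a cluster index $i$. By Lemma~\ref{lem:fibers}(a), $\theta_j$ takes distinct values on each fiber of $\pi_i$, while it is constant off $E_j$. So each fiber of $\pi_i$ has at most one element outside $E_j$ and at least two inside. With $f_i\ge2$ disjoint fibers this gives $|E_j|\ge4$, a contradiction. Hence all indices are pair indices.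

The pairs $E_1,\dots,E_m$ are distinct. Indeed, let $E_i=E_j=\{k,h\}$ with $i\neq j$, and pick $r\notin\{i,j\}$. The ratios $\theta_a/\theta_r$ agree at $\theta^k$ and $\theta^h$ for $a\neq i$ because $\pi_i\theta^k=\pi_i\theta^h$, and for $a=i$ because $\pi_j\theta^k=\pi_j\theta^h$; so $\theta^k=\theta^h$, which is false. The pairs also intersect pairwise: $\theta_j$ takes two different values on $E_i$ by Lemma~\ref{lem:fibers}(a), so $E_i$ is not contained in the complement of $E_j$.

A family of at least four distinct pairwise intersecting pairs has a common element. To see this, take two members $\{a,b\}$ and $\{a,b'\}$. A member not containing $a$ must be $\{b,b'\}$, and a pair that meets all three sides of the triangle $a,b,b'$ is itself a side, so the family would have only three members. Here $m\ge4$ is used once more. The $m$ pairs thus join one index to each of the $m$ others, and after relabeling the points, $E_i=\{0,i\}$ for $1\le i\le m$.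

For $1\le i\ne j\le m$ we have $i\notin E_j$, so $\theta^i_j=\lambda_j$; in particular $\lambda_j>0$. Put $\delta=1-\sum_j\lambda_j$. Normalization gives $\theta^i_i=1-\sum_{j\ne i}\lambda_j=\lambda_i+\delta>0$, so $\theta^i=\lambda+\delta e_i$, and $\delta\neq0$ because $\theta^1\ne\theta^2$. Finally, for any indices $a,b$ choose $i\notin\{a,b\}$; then $\pi_i\theta^0=\pi_i\theta^i$ gives $\theta^0_a/\theta^0_b=\lambda_a/\lambda_b$. So $\theta^0$ represents $[\lambda]$, and the configuration is (B).
\end{proof}

Lemmas~\ref{lem:D3}, \ref{lem:CD} and~\ref{lem:DC} complete the proof of Theorem~\ref{thm:class}.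

\section{Mixtures at the threshold}\label{sec:cor}

By Lemma~\ref{lem:dict}, coincidences between mixtures are read off from the sign patterns of relations. Among $m+1$ points, the relation in (A) has $\lfloor\frac{m+1}2\rfloor$ coefficients of one sign and $\lceil\frac{m+1}2\rceil$ of the other, and the relation \eqref{eq:star} in (B) has one coefficient of one sign and $m$ of the other.

\begin{proof}[Proof of Corollary~\ref{cor:unknown}]
If $K_1+K_2\le m$ and the parameters were not equivalent, Lemma~\ref{lem:dict}(a) would contradict Theorem~\ref{thm:indep}. For every $m\ge2$, the alternating relation among $m+1$ points of a special line and Lemma~\ref{lem:dict}(b) give non-equivalent parameters with the same distribution and $\{K_1,K_2\}=\{\lfloor\frac{m+1}2\rfloor,\lceil\frac{m+1}2\rceil\}$. This shows that the bound is sharp, and for $K_1+K_2=m+1$ these are exactly the pairs with $|K_1-K_2|\le1$. For $m\ge4$, identity \eqref{eq:star} is a full relation among $m+1$ distinct points (Lemma~\ref{lem:starfib}) and gives the pair $\{1,m\}$.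

Conversely, let $m\ge4$ and $K_1+K_2=m+1$, and let non-equivalent parameters induce the same distribution. The full relation of Lemma~\ref{lem:dict}(a) involves more than $m$ points by Theorem~\ref{thm:indep}, hence exactly $K_1+K_2$, with $K_1$ positive and $K_2$ negative coefficients. By Theorem~\ref{thm:class} its sign pattern is one of the two above.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:border}]
Here $m=2K-1\ge5$, so Theorem~\ref{thm:class} applies. Suppose the parameter shares its distribution with a non-equivalent one. As in the previous proof, there is a full relation among all $2K=m+1$ components of the two parameters, with $K$ coefficients of each sign. Since $K\neq1$, the configuration is not (B). So it is (A), and all components lie on one special line.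

Conversely, let the components lie on $\ell_q$, with distinct parameters $t_1,\dots,t_K$ and mixing weights $\alpha_k$. We have to perturb the given parameter, not merely exhibit some coincidence, and Proposition~\ref{prop:line}(a) turns this into a moment problem. Put $\mu_k=\alpha_k/D_m(t_k)>0$ and consider
\[
\Phi:\mathbb R^{2K}\to\mathbb R^{2K},\qquad \Phi(\mu',t')=\Bigl(\sum_{k=1}^K\mu'_k\,t_k'^{\,r}\Bigr)_{0\le r\le2K-1}.
\]
For $t'_k>0$ and $\alpha'_k=\mu'_kD_m(t'_k)$, the proposition says that the combination with coefficients $\alpha'_k$ of the points of $\ell_q$ with parameters $t'_k$ equals the given distribution if and only if $\Phi(\mu',t')$ and $\Phi(\mu,t)$ agree in the coordinates $0\le r\le m-1=2K-2$. The last coordinate is free.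

The Jacobian matrix of $\Phi$ at $(\mu,t)$ has columns $(t_k^{\,r})_r$ and $(\mu_k\,r\,t_k^{\,r-1})_r$. A row vector $(a_r)$ that annihilates all columns defines a polynomial $g(t)=\sum_ra_rt^r$ of degree at most $2K-1$ with $g(t_k)=0$ and $\mu_kg'(t_k)=0$. It has $K$ double zeros, so $g=0$. The Jacobian matrix is invertible, and by the inverse function theorem $\Phi$ maps arbitrarily small neighborhoods of $(\mu,t)$ onto neighborhoods of $\Phi(\mu,t)$. Choose $(\mu',t')$ so close to $(\mu,t)$ that the $\mu'_k$ are positive and the $t'_k$ are positive and distinct, and such that $\Phi(\mu',t')$ differs from $\Phi(\mu,t)$ in the last coordinate only. Then $\alpha'_k>0$, the combination equals the given distribution, and summing over all rankings gives $\sum_k\alpha'_k=1$. So we have a $K$-PL parameter with distinct components and the same distribution. It is not equivalent to the given one, since $\Phi$ is invariant under permutation of the labels.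

Finally, the special lines are finitely many curves in the simplex of PL parameters, which has dimension $m-1\ge4$, so their union is a null set. A non-identifiable parameter with distinct components has $\theta^1$ in this union, and the parameters with a repeated component also form a null set. By Fubini's theorem the non-identifiable parameters have measure zero.
\end{proof}

\begin{thebibliography}{9}

\bibitem{LMMNL}
\emph{Learning Mixed Multinomial Logit Models},
\texttt{https://\allowbreak dspace-mit-edu.\allowbreak ezproxyberklee.\allowbreak flo.org/\allowbreak bitstream/\allowbreak handle/\allowbreak 1721.1/\allowbreak 150428/\allowbreak Hu\_huyiqun\_\allowbreak PhD\_CEE\_2022.pdf\allowbreak ?isAllowed=y\allowbreak \&sequence=1}.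

\bibitem{Zhao2016}
Zhao et al., 2016.

\end{thebibliography}
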